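\title{Similarity to the adjoint and products of two self-adjoint operators}

\begin{abstract}
An invertible operator on a Hilbert space that is a product of two self-adjoint operators is similar to its adjoint, and in finite dimension the converse holds. We show that the converse fails on every infinite-dimensional complex Hilbert space. The counterexample $T$ is a compact perturbation of the identity, and the similarity between $T$ and $T^*$ is a compact perturbation of a unitary whose condition number is as close to $1$ as we please. We also give several conditions on the similarity under which the converse does hold, among them normality. Both results turn on one fact: the unit circle carries a Borel square root but no continuous one.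
\end{abstract}

\section{Introduction}

Throughout, $H$ is a complex Hilbert space, operators are bounded and linear, ``invertible'' means having a bounded inverse, and $\sigma(X)$ is the spectrum of $X$. An operator $T$ is a \emph{product of two self-adjoint operators} if $T=AB$ with $A=A^*$ and $B=B^*$. It is \emph{similar to its adjoint} if $S^{-1}TS=T^*$ for some invertible $S$; we then say that $T$ is similar to $T^*$ \emph{via} $S$.

Which operators are products of two self-adjoint operators? The adjoint of $AB$ is $BA$, and if $A$ is invertible, then $A^{-1}(AB)A=BA$. So similarity to the adjoint is a natural necessary condition, and one that mentions no factorization. In the simplest cases it is also sufficient. In dimension one both properties say that $T$ is a real number. In dimension two, the operator $\operatorname{diag}(\lambda,\overline\lambda)$ is carried to its adjoint by exchanging the coordinates, and that exchange is the first factor in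
\[
\begin{pmatrix}\lambda&0\\0&\overline\lambda\end{pmatrix}
=\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}0&\overline\lambda\\ \lambda&0\end{pmatrix}.
\]
In finite dimension the answer is known and complete: if $\dim H<\infty$, the following are equivalent for an operator $T$ on $H$.
\begin{itemize}
\item[(F1)] $T$ is a product of two self-adjoint operators;
\item[(F2)] $T$ is a product of two self-adjoint operators, one of which is invertible;
\item[(F3)] there is an invertible self-adjoint $A$ with $TA$ self-adjoint;
\item[(F4)] there is an invertible self-adjoint $A$ with $A^{-1}TA=T^*$;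
\item[(F5)] there is a basis of $H$ in which the matrix of $T$ is real;
\item[(F6)] $T$ is similar to $T^*$.
\end{itemize}
This suggests the following conjecture, posed in \cite{products}.

\begin{quote}
\textbf{Conjecture.} An invertible operator $T$ on a Hilbert space of arbitrary dimension is a product of two self-adjoint operators if and only if $T$ is similar to its adjoint.
\end{quote}

The ``only if'' part is true (Proposition~\ref{prop:reform}). The ``if'' part is false in every infinite dimension. To state this precisely, write $|X|=(X^*X)^{1/2}$, and recall that a compact operator $K$ belongs to the Schatten class $\mathcal S_p$, $p>0$, if its singular values $s_j$ (the eigenvalues of $|K|$, with multiplicity) satisfy $\sum_j s_j^p<\infty$.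

\begin{theorem}\label{thm:counter}
Let $H$ be an infinite-dimensional complex Hilbert space and let $0<\varepsilon<1$. There are an operator $T$ and an invertible operator $S$ on $H$ such that
\begin{itemize}
\item[(a)] $S^{-1}TS=T^*$;
\item[(b)] $\|S\|\,\|S^{-1}\|\le 1+\varepsilon$, and $|S|-I$ is compact, so that $S$ is a unitary plus a compact operator;
\item[(c)] $T-I$ is compact, lies in $\mathcal S_p$ for every $p>0$, and satisfies $\|T-I\|<\varepsilon$, so that $T$ is invertible;
\item[(d)] $T$ is not a product of two self-adjoint operators.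
\end{itemize}
\end{theorem}

The conjecture does become true when more is asked of the similarity.

\begin{theorem}\label{thm:positive}
For an invertible operator $T$ on $H$ the following are equivalent:
\begin{itemize}
\item[(1)] $T$ is a product of two self-adjoint operators;
\item[(2)] $T$ is similar to $T^*$ via a self-adjoint $S$;
\item[(3)] $T$ is similar to $T^*$ via a normal $S$;
\item[(4)] $T$ is similar to $T^*$ via an $S$ with $\sup_{n\in\mathbb Z}\|(S^*S^{-1})^n\|<\infty$;
\item[(5)] $T$ is similar to $T^*$ via an $S$ such that $\sigma(S^*S^{-1})$ does not contain the whole unit circle.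
\end{itemize}
In particular, if $T$ is similar to $T^*$ via an $S$ with $\|S\|\,\|S^{-1}\|=1$ (that is, a scalar multiple of a unitary), then $T$ is a product of two self-adjoint operators.
\end{theorem}

By Theorem~\ref{thm:counter} the constant $1$ in the last statement is sharp: no bound $\|S\|\,\|S^{-1}\|\le1+\varepsilon$ suffices. Likewise ``normal'' in (3) cannot be weakened to ``unitary plus compact''.

We prove Theorem~\ref{thm:positive} first (Section~\ref{sec:positive}), because its proof shows what a counterexample has to exploit. To correct a given $S$ to a self-adjoint one, we multiply it by a square root of $U=S^*S^{-1}$. When the spectrum of $U$ fills the circle, the square root function has a jump, and it can be applied to $U$ only if $U$ tolerates discontinuous functions. Section~\ref{sec:blocks} builds matrices for which this tolerance degrades as the size grows, and Section~\ref{sec:sum} takes their direct sum.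

\section{Intertwiners}\label{sec:inter}

For an operator $T$ let
\[
\mathcal I(T)=\{X:\ TX=XT^*\},
\]
the space of \emph{intertwiners}. It is a complex linear space, and it is closed under adjoints, since the adjoint of $TX=XT^*$ is $X^*T^*=TX^*$. The operator $T$ is similar to $T^*$ via $S$ exactly when $S$ is an invertible element of $\mathcal I(T)$. The other property in the conjecture can be read off from the same space.

\begin{proposition}\label{prop:reform}
An invertible operator $T$ is a product of two self-adjoint operators if and only if $\mathcal I(T)$ contains an invertible self-adjoint operator. In particular, such a $T$ is similar to $T^*$.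
\end{proposition}

\begin{proof}
Let $T=AB$ with $A,B$ self-adjoint. Since $T$ is surjective, so is $A$. Then $\ker A=(\operatorname{ran}A)^\perp=0$, so $A$ is bijective, and it is invertible by the open mapping theorem. Also $TA=ABA=AT^*$.

Conversely, let $A=A^*$ be invertible with $TA=AT^*$. Multiplying by $A^{-1}$ on both sides gives $A^{-1}T=T^*A^{-1}=(A^{-1}T)^*$, so $T=A\cdot(A^{-1}T)$ is a product of two self-adjoint operators.
\end{proof}

The conjecture therefore asks: \emph{if $\mathcal I(T)$ contains an invertible element, must it contain an invertible self-adjoint element?} Invertibility of $T$ was used only in the first half of the proof, and it cannot be dropped there.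

\begin{example}
On $\ell^2$ let $A=\operatorname{diag}(1,\tfrac12,\tfrac13,\dots)$, let $v=(1,\tfrac12,\tfrac13,\dots)$, and let $B$ be the orthogonal projection onto $v^\perp$. Since $A$ is injective, $\ker AB=\mathbb Cv$. Since $v\notin\operatorname{ran}A$, we have $\ker BA=0$. So $AB$ is not similar to its adjoint $BA$.
\end{example}

Two simple lemmas describe $\mathcal I(T)$. The first says that when $T$ is changed by a similarity, its intertwiners change by the corresponding congruence. It reduces (4) to (3) in Theorem~\ref{thm:positive}, and it produces the matrices of Section~\ref{sec:blocks}.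

\begin{lemma}\label{lem:cong}
Let $L$ be invertible and $T=LT_0L^{-1}$. The map $X_0\mapsto LX_0L^*$ is a bijection of $\mathcal I(T_0)$ onto $\mathcal I(T)$, and $LX_0L^*$ is self-adjoint (invertible) if and only if $X_0$ is. If $S=LS_0L^*$ is invertible, then $S^*S^{-1}=L\,(S_0^*S_0^{-1})\,L^{-1}$.
\end{lemma}

\begin{proof}
Since $T^*=(L^*)^{-1}T_0^*L^*$, we have $T(LX_0L^*)=L(T_0X_0)L^*$ and $(LX_0L^*)T^*=L(X_0T_0^*)L^*$. These are equal if and only if $T_0X_0=X_0T_0^*$. Further $(LX_0L^*)^*=LX_0^*L^*$, and $S^*S^{-1}=LS_0^*L^*(L^*)^{-1}S_0^{-1}L^{-1}$.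
\end{proof}

\begin{lemma}\label{lem:U}
Let $S\in\mathcal I(T)$ be invertible and $U=S^*S^{-1}$.
\begin{itemize}
\item[(a)] $\mathcal I(T)=\{CS:\ CT=TC\}$. In particular, $U$ commutes with $T$.
\item[(b)] $U=I$ if and only if $S$ is self-adjoint, and $U$ is unitary if and only if $S$ is normal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Any $X$ is $CS$ with $C=XS^{-1}$, and $TX-XT^*=TCS-CST^*=(TC-CT)S$. Since $S^*=US$ lies in $\mathcal I(T)$, the operator $U$ commutes with $T$.

(b) The first claim is immediate. The invertible operator $U$ is unitary if and only if it is isometric, that is, $\|S^*y\|=\|Sy\|$ for all $y$ (put $x=Sy$ in $\|Ux\|=\|x\|$). This says $SS^*=S^*S$.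
\end{proof}

\section{Making an intertwiner self-adjoint}\label{sec:positive}

We prove Theorem~\ref{thm:positive}. The equivalence of (1) and (2) is Proposition~\ref{prop:reform}. A self-adjoint operator is normal, so (2) implies (3). By Lemma~\ref{lem:U}(b), (3) implies (4), because powers of a unitary have norm $1$, and (2) implies (5), because $\sigma(I)=\{1\}$. It remains to deduce (2) from (5) and from (4). Fix an invertible $S\in\mathcal I(T)$ and put $U=S^*S^{-1}$. By Lemma~\ref{lem:U}(a) we look for an invertible $C$ commuting with $T$ such that $CS$ is self-adjoint. Apart from polynomials in $T$, the operators at hand that commute with $T$ are functions of $U$.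

\subsection*{Rotation: (5) implies (2)}
For real $\theta$ the operator
\begin{equation}\label{eq:rot}
A_\theta=e^{i\theta}S+e^{-i\theta}S^*=e^{-i\theta}\,(e^{2i\theta}+U)\,S
\end{equation}
is self-adjoint and lies in $\mathcal I(T)$. It is invertible if and only if $-e^{2i\theta}\notin\sigma(U)$, and (5) provides such a $\theta$. In finite dimension $\sigma(U)$ is finite, so (5) always holds; this is the implication (F6)$\Rightarrow$(F4).

\subsection*{Square root: (3) implies (2)}
Let $S$ be normal, so that $W=S^*S^{-1}$ is unitary. We recall the Borel functional calculus. For $x,y\in H$ there is a complex Borel measure $\mu_{x,y}$ on the unit circle $\mathbb T$ with $\langle W^nx,y\rangle=\int\lambda^n\,d\mu_{x,y}$ for all $n\in\mathbb Z$, and these numbers determine $\mu_{x,y}$. For a bounded Borel function $\psi$ on $\mathbb T$, the operator $\psi(W)$ is defined by $\langle\psi(W)x,y\rangle=\int\psi\,d\mu_{x,y}$. The map $\psi\mapsto\psi(W)$ is linear and multiplicative, it sends $\overline\psi$ to $\psi(W)^*$, and it sends $1$ to $I$ and $\lambda$ to $W$. Moreover, every $X$ that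 commutes with $W$ commutes with $\psi(W)$: such an $X$ commutes with $W^{-1}$, so $\langle W^nXx,y\rangle=\langle W^nx,X^*y\rangle$ for all $n\in\mathbb Z$, hence $\mu_{Xx,y}=\mu_{x,X^*y}$, and integrating $\psi$ gives $\psi(W)X=X\psi(W)$.

Both $T$ and $S$ commute with $W$: the first by Lemma~\ref{lem:U}(a), the second because $S$ commutes with $S^*$ and $S^{-1}$. Hence both commute with every $\psi(W)$. So $A=\psi(W)S$ lies in $\mathcal I(T)$, and
\[
A^*=S^*\,\overline\psi(W)=WS\,\overline\psi(W)=W\overline\psi(W)\,S .
\]
Therefore $A$ is self-adjoint as soon as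
\begin{equation}\label{eq:psi}
\lambda\,\overline{\psi(\lambda)}=\psi(\lambda)\qquad(\lambda\in\mathbb T).
\end{equation}
For $|\psi|=1$ this says $\psi(\lambda)^2=\lambda$. Take $\psi(e^{it})=e^{it/2}$ for $0\le t<2\pi$. It is a Borel function of modulus $1$ that satisfies \eqref{eq:psi}, so $\psi(W)$ is unitary, and $A$ is self-adjoint and invertible.

\subsection*{Congruence: (4) implies (2)}
Sz.-Nagy's theorem \cite{nagy} states that an invertible operator $U$ with $\sup_{n\in\mathbb Z}\|U^n\|<\infty$ is similar to a unitary operator. So under (4) we have $U=LWL^{-1}$ with $W$ unitary and $L$ invertible. Put $T_0=L^{-1}TL$ and $S_0=L^{-1}S(L^*)^{-1}$. By Lemma~\ref{lem:cong}, $S_0$ is an invertible element of $\mathcal I(T_0)$ and $S_0^*S_0^{-1}=L^{-1}UL=W$. By Lemma~\ref{lem:U}(b), $S_0$ is normal. The previous step gives an invertible self-adjoint $A_0\in\mathcal I(T_0)$, and $LA_0L^*$ is an invertible self-adjoint element of $\mathcal I(T)$.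

\subsection*{The last statement}
Suppose $\|S\|\,\|S^{-1}\|=1$ and put $V=\|S\|^{-1}S$. Then $\|V\|=\|V^{-1}\|=1$, so $\|x\|=\|V^{-1}Vx\|\le\|Vx\|\le\|x\|$. Thus $V$ is an invertible isometry, that is, a unitary; $S$ is normal, and (3) holds. This completes the proof of Theorem~\ref{thm:positive}. \qed

\begin{remark}\label{rem:obstruction}
The rotation \eqref{eq:rot} is $\psi(U)S$ with $\psi(\lambda)=e^{i\theta}+e^{-i\theta}\lambda$. This function satisfies \eqref{eq:psi}; it is continuous, and it has a zero on $\mathbb T$. The square root has no zero, but it has a jump. One of the two defects is unavoidable: \emph{every continuous solution of \eqref{eq:psi} vanishes somewhere.} Indeed, put $g(z)=z\,\psi(z^{-2})$ for $z\in\mathbb T$. By \eqref{eq:psi}, $\overline{\psi(z^{-2})}=z^2\psi(z^{-2})$, so $\overline{g(z)}=\overline z\,z^2\psi(z^{-2})=g(z)$. Thus $g$ is real, continuous and odd, and since $g(-1)=-g(1)$ it has a zero by the intermediate value theorem.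
\end{remark}

\section{Matrices whose self-adjoint intertwiners are ill-conditioned}\label{sec:blocks}

\subsection*{A quantitative problem}
Write $\kappa(X)=\|X\|\,\|X^{-1}\|$ for the condition number of an invertible $X$. A matrix that is similar to its adjoint always has invertible self-adjoint intertwiners, but nothing so far bounds their condition numbers. Suppose we find matrices $T_n$ with intertwiners $S_n$ such that $\|S_n\|$ and $\|S_n^{-1}\|$ stay bounded, while the smallest value of $\kappa$ on self-adjoint intertwiners of $T_n$ tends to infinity. Then $\bigoplus T_n$ is similar to its adjoint via $\bigoplus S_n$, and it has no invertible self-adjoint intertwiner that is block diagonal. If the spectra of the $T_n$ are disjoint, every intertwiner will be block diagonal.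

Repetition in the spectrum has to be avoided, for the following reason. If $S\in\mathcal I(T)$ is invertible, then
$\left(\begin{smallmatrix}0&S\\ S^*&0\end{smallmatrix}\right)$
is an invertible self-adjoint element of $\mathcal I(T\oplus T)$, because $TS=ST^*$ and $TS^*=S^*T^*$. So $T\oplus T$ is never a counterexample. We therefore use blocks with simple spectrum, for which $\mathcal I(T_n)$ is small enough to be described completely.

\subsection*{Circulants and weights}
Let $(e_l)_{l\in\mathbb Z_N}$ be an orthonormal basis of $\mathbb C^N$ and let $P$ be the cyclic shift, $Pe_l=e_{l+1}$. For each $\eta$ with $\eta^N=1$, the vector $v_\eta=N^{-1/2}\sum_l\eta^{-l}e_l$ satisfies $Pv_\eta=\eta v_\eta$. So $P$ is unitary with the $N$-th roots of unity as simple eigenvalues, and the $v_\eta$ form an orthonormal basis. Call an operator \emph{circulant} if it is diagonal in this basis. The circulants form a space of dimension $N$ that contains the powers $P^p$, $p\in\mathbb Z_N$, and these are linearly independent because $P^pe_0=e_p$. Hence every circulant is uniquely of the form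
\begin{equation}\label{eq:circ}
Y=\sum_{p\in\mathbb Z_N}a_pP^p,\qquad \langle Ye_l,e_{l+p}\rangle=a_p\ \text{ for all } l,\qquad Yv_\eta=\Big(\sum_p a_p\eta^p\Big)v_\eta .
\end{equation}
It is self-adjoint if and only if $a_{-p}=\overline{a_p}$ for all $p$, and the inverse of an invertible circulant is circulant.

Let $h$ be a circulant with $N$ distinct real eigenvalues. Then $h=h^*$, so $\mathcal I(h)$ is the commutant of $h$. An operator commuting with $h$ preserves the eigenspaces $\mathbb Cv_\eta$ of $h$, so $\mathcal I(h)$ is the space of circulants. Of course $h$ has the perfect intertwiner $I$. To spoil it while keeping $P$ good, apply a congruence. Let $\Gamma e_l=\gamma_le_l$ with $\gamma_l>0$, and put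
\begin{equation}\label{eq:TS}
T=\Gamma^{1/2}h\,\Gamma^{-1/2},\qquad S=\Gamma^{1/2}P\,\Gamma^{1/2}.
\end{equation}
By Lemma~\ref{lem:cong}, $S\in\mathcal I(T)$, and the invertible self-adjoint elements of $\mathcal I(T)$ are the operators $A=\Gamma^{1/2}Y\Gamma^{1/2}$ with $Y$ an invertible self-adjoint circulant. Write $Y=\sum a_pP^p$ and $Y^{-1}=\sum b_pP^p$. Since $A^{-1}=\Gamma^{-1/2}Y^{-1}\Gamma^{-1/2}$, formula \eqref{eq:circ} gives
\[
\langle Ae_l,e_{l+p}\rangle=\sqrt{\gamma_l\gamma_{l+p}}\;a_p,\qquad
\langle A^{-1}e_l,e_{l+p}\rangle=\frac{b_p}{\sqrt{\gamma_l\gamma_{l+p}}}.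
\]
A matrix entry is bounded by the norm, so for \emph{every} $l$
\begin{equation}\label{eq:entries}
|a_p|\le\|A\|\,(\gamma_l\gamma_{l+p})^{-1/2},\qquad |b_p|\le\|A^{-1}\|\,(\gamma_l\gamma_{l+p})^{1/2}.
\end{equation}
This is the lever: one coefficient appears in $N$ entries with $N$ different weights, and we may use the largest weight for $a_p$ and the smallest for $b_p$.

\subsection*{Choosing the weights}
Since $Se_l=\sqrt{\gamma_l\gamma_{l+1}}\,e_{l+1}$, the operator $S$ is close to the unitary $P$ when $\gamma_l\gamma_{l+1}$ is close to $1$, that is, when $\log\gamma_l$ roughly alternates in sign. The first attempt is $N$ even and $\gamma_l=\exp((-1)^lM)$ with $M$ large. Then $S=P$. For even $p$ we have $\gamma_l\gamma_{l+p}=e^{\pm2M}$, so \eqref{eq:entries} makes the even coefficients of $Y$ small, and the eigenvalues of $Y$ are nearly the values of a real \emph{odd} function of $\eta$, as in Remark~\ref{rem:obstruction}. But for odd $p$ we have $\gamma_l\gamma_{l+p}=1$, and nothing prevents this function from jumping. Choose signs $g(\eta)=\pm1$ with $g(-\eta)=-g(\eta)$ and let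 $Yv_\eta=g(\eta)v_\eta$. Only odd powers of $P$ occur in $Y$, so $A=\Gamma^{1/2}Y\Gamma^{1/2}=Y$ is a self-adjoint unitary.

To forbid the jump, the odd coefficients must decay as well. Write $\log\gamma_l=(-1)^lt_l$. For odd $p$ we get $\log(\gamma_l\gamma_{l+p})=\pm(t_l-t_{l+p})$. So $t$ should move by at most a small $c$ at each step, to keep $S$ good, but should drift steadily, to make $|t_l-t_{l+p}|$ grow with $p$. The choice $t_l=cl$ does both. It must close up around the cycle, and it does so when $N=2k+1$ is odd and the indices run from $-k$ to $k$: the neighbors $k$ and $-k$ have the same parity and opposite values of $t$. So fix $c>0$ and an integer $k\ge1$, and let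
\begin{equation}\label{eq:gamma}
N=2k+1,\qquad \gamma_l=\exp\big((-1)^lc\,l\big)\quad(-k\le l\le k).
\end{equation}
For $k=3$ the exponents $\log\gamma_l/c$ are $3,-2,1,0,-1,2,-3$: cyclic neighbors sum to $\pm1$ or $0$, although the entries themselves spread over $[-k,k]$. The intertwiner $\Gamma$, which corresponds to $Y=I$, now has $\kappa(\Gamma)=e^{2ck}$.

\subsection*{The case $N=3$}
Let $k=1$ and $r=e^{c/2}>1$, so $(\gamma_{-1},\gamma_0,\gamma_1)=(r^2,1,r^{-2})$. In the basis $e_{-1},e_0,e_1$,
\[
S=\begin{pmatrix}0&0&1\\ r&0&0\\ 0&r^{-1}&0\end{pmatrix},\qquad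
A=\begin{pmatrix}a_0r^2&\overline{a_1}\,r&a_1\\ a_1r&a_0&\overline{a_1}\,r^{-1}\\ \overline{a_1}&a_1r^{-1}&a_0r^{-2}\end{pmatrix},
\]
and $A^{-1}$ has the form of $A$ with $b_p$ for $a_p$ and $r^{-1}$ for $r$. We have $\kappa(S)=r^2$. Reading off the largest entries,
\[
|a_0|\le\|A\|r^{-2},\quad |a_1|\le\|A\|r^{-1},\quad |b_0|\le\|A^{-1}\|r^{-2},\quad |b_1|\le\|A^{-1}\|r^{-1}.
\]
Compare the coefficients of $I$ and of $P=P^{-2}$ in $YY^{-1}=I$:
\[
a_0b_0+a_1\overline{b_1}+\overline{a_1}b_1=1,\qquad a_0b_1+a_1b_0+\overline{a_1}\,\overline{b_1}=0 .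
\]
The second equation gives $|a_1b_1|\le|a_0b_1|+|a_1b_0|\le2\kappa(A)r^{-3}$. The first then gives $1\le\kappa(A)(r^{-4}+4r^{-3})\le5\kappa(A)r^{-3}$. Hence
\[
\kappa(A)\ge\tfrac15e^{3c/2},\qquad\text{while}\qquad\kappa(S)=e^{c}.
\]
Self-adjointness was used to identify $|a_1b_{-1}|$ with $|a_1b_1|$; for $Y=P$ the first is $1$ and the second is $0$. So already for $3\times3$ matrices the self-adjoint intertwiners can all be worse than $S$ by an arbitrarily large factor. But here the gap opens only as $c\to\infty$, and then $\kappa(S)\to\infty$ too. We need $c$ small, so the growth must come from $N$, and the two identities above must be replaced by an argument that works for all $N$. That argument is the sign change of Remark~\ref{rem:obstruction}.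

\subsection*{The general estimate}

\begin{lemma}\label{lem:block}
Let $c>0$, $k\ge1$, and let $N,\Gamma$ be as in \eqref{eq:gamma}. Let $h$ be a circulant with $N$ distinct real eigenvalues, and let $T,S$ be as in \eqref{eq:TS}.
\begin{itemize}
\item[(a)] $TS=ST^*$, $\sigma(T)=\sigma(h)$, and $S=P|S|$, where $|S|$ is diagonal in the basis $(e_l)$ with entries in $\{e^{c/2},1,e^{-c/2}\}$.
\item[(b)] If $A$ is self-adjoint and invertible with $TA=AT^*$, then
\[
1\le \|A\|\,\|A^{-1}\|\;\Big(e^{-ck}+\frac{\pi}{N}\cdot\frac{\cosh(c/2)}{2\sinh^2(c/2)}\Big)\Big(e^{-ck}+\frac1{\sinh(c/2)}\Big).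
\]
\end{itemize}
\end{lemma}

For fixed $c$ the first bracket is of order $1/N$ and the second is bounded, so $\kappa(A)$ grows at least linearly in $N$, while $\kappa(S)\le e^c$.

\begin{proof}
(a) We have seen that $S\in\mathcal I(T)$, and $T$ is similar to $h$. From $Se_l=\sqrt{\gamma_l\gamma_{l+1}}\,e_{l+1}$ we get $|S|e_l=\sqrt{\gamma_l\gamma_{l+1}}\,e_l$ and $S=P|S|$. For $-k\le l<k$,
\[
\gamma_l\gamma_{l+1}=\exp\big((-1)^lc\,(l-(l+1))\big)=e^{\pm c},
\]
and for the pair that closes the cycle, $\gamma_k\gamma_{-k}=\exp\big((-1)^kc\,(k-k)\big)=1$.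

(b) Let $Y$, $a_p$, $b_p$ be as above. We show that the coefficients decay, that $Y$ therefore has a small eigenvalue $y$, and that $1/y$ is nevertheless controlled by $\|A^{-1}\|$.

\emph{Step 1: decay.} Let $O=\{\pm1,\pm3,\dots,\pm(2k-1)\}$. Modulo $N=2k+1$ the numbers $-1,-3,\dots,-(2k-1)$ are congruent to $2k,2k-2,\dots,2$. So $O$ represents each nonzero residue exactly once, and we index the coefficients by $\{0\}\cup O$: with $N$ odd, $a_0$ is the only even coefficient left. Put $q=e^{-c/2}$. We claim that
\begin{equation}\label{eq:decay}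
|a_p|\le\|A\|q^{|p|},\quad |b_p|\le\|A^{-1}\|q^{|p|}\quad(p\in O);\qquad |a_0|\le\|A\|e^{-ck},\quad |b_0|\le\|A^{-1}\|e^{-ck}.
\end{equation}
Since $a_{-p}=\overline{a_p}$ and $b_{-p}=\overline{b_p}$, we may take $p\ge0$. Let $p$ be odd, $1\le p\le2k-1$, and let $-k\le l\le k-p$. Then $l$ and $l+p$ both lie in $[-k,k]$ and have opposite parity, so
\[
\gamma_l\gamma_{l+p}=\exp\big((-1)^lc\,(l-(l+p))\big)=e^{-(-1)^lcp}.
\]
The range of $l$ consists of $2k-p+1\ge2$ consecutive integers, so it contains an odd $l$, for which the product is $e^{cp}$, and an even $l$, for which it is $e^{-cp}$. Use the odd $l$ for $a_p$ and the even $l$ for $b_p$ in \eqref{eq:entries}. For $p=0$, one of $\gamma_k,\gamma_{-k}$ is $e^{ck}$ and the other is $e^{-ck}$; use the first for $a_0$ and the second for $b_0$. This proves \eqref{eq:decay}.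

\emph{Step 2: a small eigenvalue of $Y$.} Let
\[
\rho(x)=\sum_{p\in O}a_pe^{ipx}=\sum_{p\in O,\ p>0}2\operatorname{Re}(a_pe^{ipx})\qquad(x\in\mathbb R).
\]
This function is smooth and real, and $\rho(x+\pi)=-\rho(x)$ because all $p$ are odd. Since $\rho(\pi)=-\rho(0)$, there is $x_0\in[0,\pi]$ with $\rho(x_0)=0$. The eigenvalues of $Y$ see $\rho$ only at finitely many points, so we pass to a point near $x_0$. Choose an integer $j$ with $|\pi j/N-x_0|\le\pi/(2N)$ and put $\eta=(-1)^je^{i\pi j/N}$. Since $N$ is odd, $\eta^N=(-1)^j(-1)^j=1$, and $\eta^p=(-1)^je^{i\pi pj/N}$ for odd $p$. By \eqref{eq:circ} the eigenvalue of $Y$ on $v_\eta$ is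
\[
y=a_0+(-1)^j\rho(\pi j/N).
\]
By \eqref{eq:decay}, $|\rho'|\le2\|A\|\Sigma_1$, where $\Sigma_1=\sum pq^p$ is taken over all odd $p\ge1$. The mean value theorem gives $|\rho(\pi j/N)|\le\frac{\pi}{2N}\cdot2\|A\|\Sigma_1$, so
\begin{equation}\label{eq:small}
|y|\le\|A\|\Big(e^{-ck}+\frac\pi N\,\Sigma_1\Big).
\end{equation}

\emph{Step 3: the inverse.} A small eigenvalue of $Y$ does not by itself make $A^{-1}=\Gamma^{-1/2}Y^{-1}\Gamma^{-1/2}$ large, because $\Gamma$ is far from unitary; this is where the bounds on $b_p$ are needed. The eigenvalue of $Y^{-1}$ on $v_\eta$ is $y^{-1}=\sum_pb_p\eta^p$, so \eqref{eq:decay} gives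
\begin{equation}\label{eq:large}
|y|^{-1}\le\sum_p|b_p|\le\|A^{-1}\|\big(e^{-ck}+2\Sigma_0\big),
\end{equation}
where $\Sigma_0=\sum q^p$ is taken over all odd $p\ge1$.

\emph{Step 4: the sums.} The geometric series and its derivative give
\[
\Sigma_0=\frac{q}{1-q^2}=\frac1{q^{-1}-q}=\frac1{2\sinh(c/2)},
\]
\[
\Sigma_1=q\,\frac{d}{dq}\,\frac{q}{1-q^2}=\frac{q(1+q^2)}{(1-q^2)^2}=\frac{q^{-1}+q}{(q^{-1}-q)^2}=\frac{\cosh(c/2)}{2\sinh^2(c/2)}.
\]
Multiplying \eqref{eq:small} by \eqref{eq:large} proves (b).
\end{proof}

The essential use of self-adjointness is that $\rho$ is real. For $S$ itself $Y=P$, and $\rho(x)=e^{ix}$ passes from $1$ to $-1$ without a zero.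

\section{The direct sum}\label{sec:sum}

We prove Theorem~\ref{thm:counter}. Three requirements fix the parameters of the blocks. To make $|S|-I$ compact, the constants $c_n$ must tend to $0$. The bound of Lemma~\ref{lem:block}(b) then weakens: its brackets behave like $1/(k_nc_n^2)$ and $1/c_n$, so $k_nc_n^3$ must tend to infinity. Finally, the spectra must be disjoint and $T_n$ close to $I$. This costs nothing, because Lemma~\ref{lem:block} asks of $h$ only that its eigenvalues be real and distinct, however close together.

\subsection*{Construction}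
Let $c=\log(1+\varepsilon)$. For $n\ge1$ put
\[
c_n=\frac cn,\qquad k_n=n^4,\qquad N_n=2k_n+1,\qquad \mu_n=\varepsilon2^{-n-1},\qquad \delta_n=\tfrac12\mu_ne^{-c_nk_n}.
\]
Let $P_n,\Gamma_n,S_n$ be the operators of Section~\ref{sec:blocks} with parameters $(c_n,k_n)$, acting on a space $H_n$ of dimension $N_n$. Let $h_n'$ be a circulant with $N_n$ distinct eigenvalues in $[0,1]$, and set
\[
h_n=(1+\mu_n)I+\delta_nh_n',\qquad T_n=\Gamma_n^{1/2}h_n\Gamma_n^{-1/2}=(1+\mu_n)I+\delta_n\,\Gamma_n^{1/2}h_n'\Gamma_n^{-1/2}.
\]
The factor $\delta_n$ absorbs the size of the weights. Since $\|\Gamma_n^{1/2}\|=\|\Gamma_n^{-1/2}\|=e^{c_nk_n/2}$ and $\|h_n'\|\le1$,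
\begin{equation}\label{eq:normT}
\|T_n-I\|\le\mu_n+\delta_ne^{c_nk_n}=\tfrac32\mu_n<\varepsilon2^{-n}.
\end{equation}
Since $\delta_n<\mu_n$, we have $\sigma(T_n)=\sigma(h_n)\subset[1+\mu_n,1+2\mu_n)$. As $2\mu_n=\mu_{n-1}$ for $n\ge2$, these intervals are pairwise disjoint, and none contains $1$.

An infinite-dimensional $H$ contains an orthonormal sequence. Cut it into consecutive groups of $N_1,N_2,\dots$ vectors to realize the $H_n$ as orthogonal subspaces of $H$, and let $H_\infty$ be the orthogonal complement of their sum (possibly zero). On $H=\bigoplus_{n\ge1}H_n\oplus H_\infty$ put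
\[
T=\bigoplus_nT_n\oplus I,\qquad S=\bigoplus_nS_n\oplus I .
\]

\subsection*{Properties (a), (b), (c)}
We use two facts: the norm of a direct sum is the supremum of the norms of the blocks, and a direct sum of finite-rank blocks whose norms tend to $0$ is compact, being the norm limit of its partial sums.

By \eqref{eq:normT}, $\|T-I\|\le\varepsilon/2<1$, so $T$ is invertible by the Neumann series, and $T-I$ is compact. Its nonzero singular values are those of the blocks $T_n-I$; the $n$-th block has $N_n$ of them, each at most $\|T_n-I\|$. Hence for every $p>0$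
\[
\sum_js_j^p\le\sum_{n\ge1}(2n^4+1)\,(\varepsilon2^{-n})^p<\infty ,
\]
which proves (c).

By Lemma~\ref{lem:block}(a), $\|S_n\|$ and $\|S_n^{-1}\|$ are at most $e^{c_n/2}\le e^{c/2}$. So $S$ is bounded and invertible, $\|S\|\,\|S^{-1}\|\le e^c=1+\varepsilon$, and $TS=ST^*$ holds block by block. Next, $|S|-I=\bigoplus_n(|S_n|-I)\oplus0$. Since $1-e^{-x}\le e^x-1$, the $n$-th block has norm at most $e^{c_n/2}-1\to0$, so $|S|-I$ is compact. Finally $S=V|S|$ with the unitary $V=\bigoplus_nP_n\oplus I$, and $S-V=V(|S|-I)$ is compact. This proves (a) and (b).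

\subsection*{Property (d)}
Suppose that $T$ is a product of two self-adjoint operators. By Proposition~\ref{prop:reform} there is an invertible self-adjoint $A$ with $TA=AT^*$.

We first show that $AH_n\subset H_n$ for each $n\ge1$. Let $\chi$ be the characteristic polynomial of $T_n^*$. Its roots form the set $\sigma(T_n^*)$, which equals $\sigma(T_n)$ because $\sigma(T_n)$ is real. From $TA=AT^*$ we get $T^jA=A(T^*)^j$ for all $j\ge0$, hence $\chi(T)A=A\chi(T^*)$. For $x\in H_n$ the Cayley--Hamilton theorem gives $\chi(T^*)x=\chi(T_n^*)x=0$, so $Ax\in\ker\chi(T)$. Now $\chi(T)=\bigoplus_m\chi(T_m)\oplus\chi(1)I$. For $m\ne n$ the matrix $\chi(T_m)$ is invertible, since no root of $\chi$ is an eigenvalue of $T_m$, and $\chi(1)\ne0$. So $\ker\chi(T)\subset H_n$, and $Ax\in H_n$.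

Let $A_n$ be the restriction of $A$ to $H_n$. It is self-adjoint, it satisfies $T_nA_n=A_nT_n^*$, and $\|A_n\|\le\|A\|$. From $\|x\|\le\|A^{-1}\|\,\|Ax\|$ we see that $A_n$ is injective, hence invertible on the finite-dimensional space $H_n$, with $\|A_n^{-1}\|\le\|A^{-1}\|$. Lemma~\ref{lem:block}(b), with $c_nk_n=cn^3$, gives for all $n$
\[
1\le\|A\|\,\|A^{-1}\|\Big(e^{-cn^3}+\frac{\pi}{2n^4+1}\cdot\frac{\cosh(c/2n)}{2\sinh^2(c/2n)}\Big)\Big(e^{-cn^3}+\frac1{\sinh(c/2n)}\Big).
\]
Using $\sinh x\ge x$ for $x\ge0$ and $\cosh(c/2n)\le\cosh(c/2)$, we obtain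
\[
1\le\|A\|\,\|A^{-1}\|\Big(e^{-cn^3}+\frac{\pi\cosh(c/2)}{c^2n^2}\Big)\Big(1+\frac{2n}{c}\Big).
\]
The right side tends to $0$ as $n\to\infty$. This contradiction proves (d) and completes the proof of Theorem~\ref{thm:counter}. \qed

\begin{remark}
By Theorem~\ref{thm:positive}, every invertible intertwiner of this $T$ violates both (4) and (5). For the $S$ constructed above this can be seen directly. By Lemma~\ref{lem:cong}, $S_n^*S_n^{-1}=\Gamma_n^{1/2}P_n^{-2}\Gamma_n^{-1/2}$. Since $N_n$ is odd, $\eta\mapsto\eta^{-2}$ permutes the $N_n$-th roots of unity, so the closed set $\sigma(S^*S^{-1})$ contains all of them for all $n$, and hence contains the circle. Let $l$ be the odd one of $k_n-1,k_n$, let $m=k_n-1$, and write $\gamma_j$ for the entries of $\Gamma_n$. Then $l-2m>-k_n$ and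
\[
(S_n^*S_n^{-1})^me_l=\sqrt{\gamma_{l-2m}/\gamma_l}\;e_{l-2m}=e^{c_nm}e_{l-2m},
\]
so $\|(S^*S^{-1})^{k_n-1}\|\ge e^{c(n^4-1)/n}\to\infty$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{products}
\emph{Products of self-adjoint operators}, doi:10.1307/mmj/1029000220,
\texttt{https://projecteuclid.org/\allowbreak JournalArticle/\allowbreak PreviewFirstPage?\allowbreak urlid=10.1307\%2Fmmj\%2F1029000220}.

\bibitem{nagy}
B. Sz.-Nagy, \emph{On uniformly bounded linear transformations in Hilbert space}, Acta Sci. Math. Szeged 11 (1947).

\end{thebibliography}
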